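# Medvedev's logic is not canonical

## 1. Powerset frames: the finite ones against the infinite ones

Fix the semantics first. A *frame* is a nonempty poset $W$. A valuation assigns to each variable an upset of $W$, and $\Vdash$ is intuitionistic forcing: $w\Vdash\chi\to\theta$ iff every $w'\ge w$ with $w'\Vdash\chi$ has $w'\Vdash\theta$, and $\neg\chi$ is $\chi\to\bot$. Forcing is *persistent*: if $w\Vdash\chi$ and $w\le w'$, then $w'\Vdash\chi$. Unwinding the definition,
$$w\Vdash\neg\neg\chi\iff\text{every }w'\ge w\text{ has some }w''\ge w'\text{ with }w''\Vdash\chi.$$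
A frame *validates* a formula if all its points force it under all valuations; otherwise it *refutes* it. A formula refuted on an upset of $W$ (a *generated subframe*) is refuted on $W$ by the same valuation, because forcing at a point depends only on the points above it.

**Definition (powerset frames, Medvedev's logic).** For a nonempty set $X$, let $\underline P_X$ be the set of nonempty subsets of $X$, with $Y\le Z$ iff $Z\subseteq Y$. When $X$ is finite, $\underline P_X$ is called an $MV$-frame. Medvedev's logic $\mathbf{MV}$ is the set of all formulas valid in every $MV$-frame.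

Going up means shrinking the set, and the singletons are the maximal points. If $|X|=1$, there is one point and forcing is classical. If $|X|=2$, there is a root $\{1,2\}$ below two maximal points $\{1\},\{2\}$; with $\{1\}\Vdash p$ only, the root does not force $p\vee\neg p$. If $|X|=3$, there are seven points.

Every nonempty set contains a singleton, so in $\underline P_X$ (for any $X$, finite or not)
$$S\Vdash\neg\neg\chi\iff\{x\}\Vdash\chi\ \text{ for every }x\in S.\tag{1}$$
Indeed, if $S\Vdash\neg\neg\chi$ and $x\in S$, some point above $\{x\}$ forces $\chi$, and the only such point is $\{x\}$. Conversely, every $R\subseteq S$ contains some $\{x\}$.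

Here is a formula of $\mathbf{MV}$, checked by hand: $(\neg p\to q\vee r)\to(\neg p\to q)\vee(\neg p\to r)$. Suppose $S$ does not force the consequent. Then there are $T_1,T_2\subseteq S$ forcing $\neg p$ with $T_1\nVdash q$ and $T_2\nVdash r$. The union $T_1\cup T_2$ forces $\neg p$: if some $R\subseteq T_1\cup T_2$ forced $p$, so would some singleton inside $R$, and that singleton lies in $T_1$ or in $T_2$. By persistence $T_1\cup T_2\nVdash q\vee r$. So $S$ does not force the antecedent. We shall reuse the move of taking a union, but note that the argument never used that $X$ is finite.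

So here is our easy case: **does $\underline P_X$ validate $\mathbf{MV}$ when $X$ is infinite?** We need a formula that detects finiteness. A finite set carries no strict order without a last element, and we try to write that down. An order is information about pairs. But a pair $\{x,y\}$, as a point of the frame, has no orientation. So we color the elements and orient only pairs with two different colors. To express transitivity we must orient all three pairs from a triple, hence we use three colors. The combinatorial core is the following.

**Lemma 1.** Let $C$ be a nonempty set whose elements each have a color in $\{1,2,3\}$, and let $\prec$ be a relation on $C$ that holds only between elements of different colors. Assume: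

* (a) never both $x\prec y$ and $y\prec x$;
* (b) if $x\prec y\prec z$ and $x,y,z$ have three distinct colors, then $x\prec z$;
* (c) for every $x\in C$ and every color $j$ other than that of $x$, there is $y\in C$ of color $j$ with $x\prec y$.

Then $C$ is infinite.

For example, $\mathbb N^+=\{1,2,\dots\}$, colored by residues modulo $3$, with $\prec$ the usual $<$ between different colors, satisfies (a)–(c). By contrast, if $C$ has one element of each color, (c) gives $x\prec y$ and also $y\prec x$, against (a).

*Proof.* By (c) choose $x_1\prec x_2\prec x_3\prec\cdots$ with colors running cyclically $1\to2\to3\to1$ from the color of $x_1$. So $x_m$ and $x_n$ have the same color iff $3\mid n-m$.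

**Claim.** If $m<n$ and $3\nmid n-m$, then $x_m\prec x_n$. We use induction on $n-m$.

* If $n-m=1$, this is the choice of the sequence. If $n-m=2$, apply (b) to $x_m\prec x_{m+1}\prec x_{m+2}$.
* If $n-m\equiv1\pmod 3$ and $n-m\ge4$, then $(n-2)-m\equiv2\pmod 3$ and is at least $2$, so by induction $x_m\prec x_{n-2}$ and $x_{n-2}\prec x_n$. Modulo $3$ the indices are $m,\ m+2,\ m+1$, so the colors are distinct, and (b) applies.
* If $n-m\equiv2\pmod 3$ and $n-m\ge5$, then by induction $x_m\prec x_{n-1}$ and $x_{n-1}\prec x_n$. Modulo $3$ the indices are $m,\ m+1,\ m+2$, and (b) applies.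

If $C$ were finite, then $x_m=x_n$ for some $m<n$. Equal colors give $3\mid n-m$, so $n\ge m+3$. Then $x_m\prec x_{m+1}$, and since $n-(m+1)\equiv2\pmod 3$ and is at least $2$, the Claim gives $x_{m+1}\prec x_n=x_m$. This contradicts (a). $\square$

Now we turn (a), (b), (c) into a formula. The variables are $u_1,u_2,u_3$ (colors), $p_{ij}$ for distinct $i,j\in\{1,2,3\}$ (order), and $q_1,q_2,q_3$. Put $\alpha_I=\neg\neg\bigvee_{i\in I}u_i$, written $\alpha_{ij}$ for $\alpha_{\{i,j\}}$ and so on, and $\mu_{ij}=\alpha_i\vee\alpha_j$. Let $\Gamma^\circ$ be the conjunction of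

* (H1) $\neg(u_i\wedge u_j)$, for $1\le i<j\le 3$;
* (H2) $p_{ij}\to\alpha_{ij}$ and $p_{ij}\wedge p_{ji}\to\mu_{ij}$, for distinct $i,j$;
* (H3) $(p_{ji}\to\mu_{ij})\wedge(p_{kj}\to\mu_{jk})\wedge(p_{ik}\to\mu_{ik})\to\alpha_{ij}\vee\alpha_{jk}\vee\alpha_{ik}$, for every permutation $(i,j,k)$ of $(1,2,3)$;
* (H4) $\alpha_{ij}\wedge(p_{ij}\to\mu_{ij})\to\alpha_j\vee q_j$, for distinct $i,j$;

and let $\Delta^\circ=\bigvee_{j=1}^3(\alpha_j\to q_j)$ and $\varphi^\circ=\Gamma^\circ\to\Delta^\circ$. The formula $p_{ij}\to\mu_{ij}$ should be read "no element of color $i$ precedes an element of color $j$". With this reading (H3) forbids the cycle $x<y<z<x$, and (H4) says that if color $i$ occurs and no $i$-element precedes a $j$-element, then the $j$-part is "bounded", which is what $q_j$ stands for.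

**Proposition 2.** (1) $\varphi^\circ$ is valid in $\underline P_X$ for every finite $X$. (2) $\varphi^\circ$ is refuted on $\underline P_{\mathbb N^+}$. Hence $\underline P_X$ validates $\mathbf{MV}$ iff $X$ is finite.

*Proof of (1).* Suppose $S_0\Vdash\Gamma^\circ$ and $S_0\nVdash\Delta^\circ$. For each $j$ there is $S_j\subseteq S_0$ with $S_j\Vdash\alpha_j$ and $S_j\nVdash q_j$. By persistence every nonempty subset of $S_0$ forces $\Gamma^\circ$. Say that $x\in S_0$ *has color $i$* if $\{x\}\Vdash u_i$. By (H1) each $x$ has at most one color, and by (1) $S\Vdash\alpha_I$ iff every $x\in S$ has a color in $I$. So all elements of $S_j$ have color $j$. For $x,y\in S_0$ of distinct colors $i,j$, write $x\prec y$ if $\{x,y\}\Vdash p_{ij}$.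

**Reading $p_{ij}\to\mu_{ij}$.** For $S\subseteq S_0$ nonempty: $S\Vdash p_{ij}\to\mu_{ij}$ iff there are no $x,y\in S$ of colors $i,j$ with $x\prec y$. If there are such $x,y$, then $\{x,y\}$ forces $p_{ij}$ but neither $\alpha_i$ nor $\alpha_j$. Conversely, suppose $R\subseteq S$ forces $p_{ij}$ and not $\mu_{ij}$. By (H2) all elements of $R$ have color $i$ or $j$. As $R\nVdash\alpha_i$ and $R\nVdash\alpha_j$, both colors occur, say at $x$ and $y$. By persistence $\{x,y\}\Vdash p_{ij}$, that is, $x\prec y$.

**Condition (a).** If $x\prec y\prec x$ with colors $i,j$, then $\{x,y\}\Vdash p_{ij}\wedge p_{ji}$, so by (H2) $\{x,y\}\Vdash\alpha_i\vee\alpha_j$, and $x,y$ would have the same color.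

**Condition (b).** Let $x\prec y\prec z$ have distinct colors $i,j,k$, and let $S=\{x,y,z\}$. It forces none of $\alpha_{ij},\alpha_{jk},\alpha_{ik}$, so by (H3) one of the three implications fails at $S$. By (a) $y\not\prec x$ and $z\not\prec y$, so $S$ forces $p_{ji}\to\mu_{ij}$ and $p_{kj}\to\mu_{jk}$. Hence $p_{ik}\to\mu_{ik}$ fails, that is, $x\prec z$.

**Condition (c).** Let $x$ have color $i$ and let $j\ne i$. Take the union $S=S_j\cup\{x\}$. Then $S\Vdash\alpha_{ij}$, and $S\nVdash\alpha_j$ because of $x$, and $S\nVdash q_j$ because $S_j\nVdash q_j$. By (H4) $S\nVdash p_{ij}\to\mu_{ij}$. So some element of $S$ of color $i$, which can only be $x$, precedes some $y\in S$ of color $j$.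

Let $C$ be the set of colored elements of $S_0$. It contains $S_1\neq\emptyset$, so by Lemma 1 it is infinite. Hence $X$ is infinite.

*Proof of (2).* Let $A_j=\{k\in\mathbb N^+:k\equiv j\bmod 3\}$ for $j=1,2,3$, and $A_I=\bigcup_{i\in I}A_i$. Put $S\Vdash u_i$ iff $S\subseteq A_i$; $S\Vdash p_{ij}$ iff $S\subseteq A_i\cup A_j$ and $a<b$ for all $a\in S\cap A_i$, $b\in S\cap A_j$; $S\Vdash q_j$ iff $S\cap A_j$ is finite. These are upsets. By (1), $S\Vdash\alpha_I$ iff $S\subseteq A_I$. If $x\in S\cap A_i$, $y\in S\cap A_j$ and $x<y$, then $\{x,y\}$ forces $p_{ij}$ but not $\mu_{ij}$, so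
$$S\Vdash p_{ij}\to\mu_{ij}\ \text{ implies }\ y<x\text{ for all }x\in S\cap A_i,\ y\in S\cap A_j.\tag{2}$$
All of $\Gamma^\circ$ holds at every $S$. (H1): $S\ne\emptyset$ and the $A_i$ are disjoint. (H2): the first part is clear; if $S\Vdash p_{ij}\wedge p_{ji}$, then $S\subseteq A_i\cup A_j$ cannot meet both classes, so $S\Vdash\mu_{ij}$. (H3): if $S$ forces the antecedent but not the consequent, it contains $x\in A_i$, $y\in A_j$, $z\in A_k$, and (2) gives $x<y$, $y<z$, $z<x$, which is impossible. (H4): let $S\subseteq A_i\cup A_j$ force $p_{ij}\to\mu_{ij}$ and not $\alpha_j$. Then there is $x\in S\cap A_i$, all elements of $S\cap A_j$ are below $x$ by (2), so $S\cap A_j$ is finite and $S\Vdash q_j$. Finally $A_j\Vdash\alpha_j$ and $A_j\nVdash q_j$ for each $j$, so the point $\mathbb N^+$ does not force $\Delta^\circ$.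

*The last sentence.* Finite $\underline P_X$ validate $\mathbf{MV}$ by definition. If $X$ is infinite, it has a countably infinite subset $Y$; $\underline P_Y$ is a generated subframe of $\underline P_X$ isomorphic to $\underline P_{\mathbb N^+}$, so it refutes $\varphi^\circ\in\mathbf{MV}$. $\square$

What changes if the frame is an arbitrary poset, whose points are not sets of anything? The question that forces us to consider this comes next.

## 2. Canonical frames and strong completeness

Let $L$ be an intermediate logic. For a set $\Sigma$ of formulas, $\Sigma\vdash_L\psi$ means $(\bigwedge\Sigma_0\to\psi)\in L$ for some finite $\Sigma_0\subseteq\Sigma$. A consistent prime $L$-theory is a set $\Theta$ of formulas that contains $L$, is closed under modus ponens, does not contain $\bot$, and contains $\chi$ or $\theta$ whenever it contains $\chi\vee\theta$.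

**Definition (canonical logic).** The canonical frame of $L$ consists of the consistent prime $L$-theories over a language with denumerably many variables, ordered by inclusion. In the canonical model, $\Theta\Vdash p$ iff $p\in\Theta$. The logic $L$ is *canonical* if its canonical frame validates every formula of $L$.

Two textbook facts are used. *Lindenbaum's lemma*: if $\Sigma\nvdash_L\psi$, there is a consistent prime $L$-theory $\Theta\supseteq\Sigma$ with $\psi\notin\Theta$. *Truth lemma*: in the canonical model, $\Theta\Vdash\chi$ iff $\chi\in\Theta$, for all formulas $\chi$.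

A small example is classical logic. A prime theory containing all $\chi\vee\neg\chi$ contains $\chi$ or $\neg\chi$ for every $\chi$, so no consistent one is properly included in another. The canonical frame is an antichain, it validates $p\vee\neg p$, and classical logic is canonical.

The canonical *model* of $L$ always satisfies $L$; canonicity asks about the *frame*, that is, about all valuations. For $\mathbf{MV}$ this is far from the definition: $\mathbf{MV}$ is given by finite frames, and its canonical frame is a large poset that nobody hands us in explicit form. The question whether $\mathbf{MV}$ is canonical is taken from "Kripke Completeness for Intermediate Logics", which states that it remains open as far as its authors know. The answer is negative.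

**Theorem A.** $\mathbf{MV}$ is not canonical.

**Definition (strong completeness).** $L$ is *strongly complete* if, whenever $\Sigma\nvdash_L\psi$ (in a language with denumerably many variables), some model on a frame validating $L$ has a point forcing all of $\Sigma$ but not $\psi$.

A canonical logic is strongly complete: if $\Sigma\nvdash_L\psi$, take $\Theta$ from Lindenbaum's lemma. By the truth lemma $\Theta$ forces $\Sigma$ and not $\psi$ in the canonical model, whose frame validates $L$. So we look for a failure of compactness: a set $\Sigma$ and a formula $\psi$ with $\Sigma\nvdash_{\mathbf{MV}}\psi$, such that any frame carrying $\Sigma$ without $\psi$ must contain enough of $\underline P_{\mathbb N^+}$ to refute a formula of $\mathbf{MV}$.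

## 3. Infinitely many atoms, and points that see none of them

This section writes down $\Sigma$ and $\psi$, checks that they are consistent with $\mathbf{MV}$, and finds out why the proof of Proposition 2 does not yet apply. Take variables $r_k$ ($k\in\mathbb N^+$) and $a_j,b_j$ ($j=1,2,3$). The variable $r_k$ is meant to be true exactly at the point $\{k\}$, so that $\neg r_k$ means "$k$ is not an element". Let $\psi=\bigvee_{j=1}^3(a_j\to b_j)$, and let $\Sigma$ consist of

* ($\Sigma$1) $\neg(r_x\wedge r_y)$, for $x\ne y$;
* ($\Sigma$2) $\big(\neg\neg(r_x\vee r_y)\to\neg r_x\vee\neg r_y\big)\to\neg r_x\vee\neg r_y$, for $x\ne y$;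
* ($\Sigma$3) $a_j\to\neg r_k$, for $k\notin A_j$;
* ($\Sigma$4) $a_j\wedge\neg r_k\to b_j$, for $k\in A_j$.

($\Sigma$2) provides pairs: if $w$ forces it and $w\nVdash\neg r_x\vee\neg r_y$, then $w$ cannot force the inner implication, so there is $w'\ge w$ that forces $\neg\neg(r_x\vee r_y)$ and neither $\neg r_x$ nor $\neg r_y$. That $w'$ plays the role of $\{x,y\}$. ($\Sigma$3) and ($\Sigma$4) say that a point forcing $a_j$ but not $b_j$ has, among the positive integers, exactly the elements of $A_j$.

**Lemma 3.** $\Sigma\nvdash_{\mathbf{MV}}\psi$.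

*Proof.* Let $\Sigma_0\subseteq\Sigma$ be finite, and choose $n\ge3$ such that only $r_k$ with $k\le n$ occur in $\Sigma_0$. On $\underline P_X$ with $X=\{1,\dots,n\}$ put, for $k\le n$: $S\Vdash r_k$ iff $S=\{k\}$; $S\Vdash a_j$ iff $S\subseteq A_j$; $S\Vdash b_j$ iff $A_j\cap X\not\subseteq S$. (Other variables are irrelevant.) These are upsets, and $S\Vdash\neg r_k$ iff $k\notin S$. We check the members of $\Sigma_0$ at an arbitrary $S$.

* ($\Sigma$1): no point equals both $\{x\}$ and $\{y\}$.
* ($\Sigma$2): suppose $S\nVdash\neg r_x\vee\neg r_y$. Then $\{x,y\}\subseteq S$. By (1), $\{x,y\}\Vdash\neg\neg(r_x\vee r_y)$, and $\{x,y\}$ forces neither $\neg r_x$ nor $\neg r_y$. So $S$ does not force the antecedent.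
* ($\Sigma$3): if $S\subseteq A_j$ and $k\notin A_j$, then $k\notin S$.
* ($\Sigma$4): if $k\in A_j$, $k\le n$ and $k\notin S$, then $A_j\cap X\not\subseteq S$, so $S\Vdash b_j$.

So $X\Vdash\Sigma_0$. The set $A_j\cap X$ is nonempty as $n\ge3$; it forces $a_j$ and does not force $b_j$. Hence $X\nVdash\psi$, and $(\bigwedge\Sigma_0\to\psi)\notin\mathbf{MV}$. $\square$

**Copying Proposition 2.** Given a model with a point $w_0$ forcing $\Sigma$ and not $\psi$, the natural move is to assign to each $w\ge w_0$ the set $N^\circ(w)=\{k:w\nVdash\neg r_k\}$ and to copy the valuation of Proposition 2, with $N^\circ(w)$ in place of $S$. This stops working because $N^\circ(w)$ can be empty. Here is a concrete model. Let $W$ consist of the finite nonempty subsets of $\mathbb N^+$ together with all subsets of $\mathbb N^+\cup\{\infty\}$ that contain $\infty$, ordered by $\supseteq$. Put $S\Vdash r_k$ iff $S=\{k\}$; $S\Vdash a_j$ iff $S\subseteq A_j\cup\{\infty\}$; $S\Vdash b_j$ iff $A_j\not\subseteq S$. Again $S\Vdash\neg r_k$ iff $k\notin S$. ($\Sigma$1), ($\Sigma$3), ($\Sigma$4) are checked as in Lemma 3.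 For ($\Sigma$2): if $x,y\in S$, then $\{x,y\}\in W$ lies above $S$, forces $\neg\neg(r_x\vee r_y)$ since every point above it contains $\{x\}$ or $\{y\}$, and forces neither $\neg r_x$ nor $\neg r_y$. The point $A_j\cup\{\infty\}$ forces $a_j$ and not $b_j$. So the root $\mathbb N^+\cup\{\infty\}$ forces $\Sigma$ and not $\psi$. But $N^\circ(\{\infty\})=\emptyset$.

Now no choice of a color for $\infty$ helps, as long as we copy the rest of the valuation.

* If $u_i$ is to hold iff $N^\circ(S)\subseteq A_i$, then $\{\infty\}$ forces $u_1\wedge u_2$, and (H1) fails.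
* If $\infty$ gets no color ($S\Vdash u_i$ iff $S\subseteq A_i$), then a point forcing $\alpha_j$ cannot contain $\infty$. So it is a finite set and forces $q_j$. Every point forces $\Delta^\circ$, and nothing is refuted.
* If $\infty$ gets color $1$ ($S\Vdash u_1$ iff $S\subseteq A_1\cup\{\infty\}$), then a point forcing $\alpha_2$ omits $\infty$, is finite, and forces $q_2$; again $\Delta^\circ$ holds everywhere. The same happens for the other two colors.

The three infinite witnesses $A_j\cup\{\infty\}$ all contain $\infty$. So $\infty$ needs a color that is admitted in all three of them at once.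

## 4. A fourth color

Give $\infty$ its own color $0$, and change the formula so that color $0$ is tolerated wherever the argument meets it. The witnesses for $\Delta$ must now force $\alpha_{0j}$, not $\alpha_j$. In (H3) the consequent must be weakened: with $\infty$ of color $0$, the point $\{1,\infty\}$ of the model above forces all implications $p_{ij}\to\mu_{ij}$ (the only set above it that forces some $p_{ij}$ is $\{1\}$, which forces $u_1$ and so forces $\mu_{ij}$ when $p_{ij}$ holds there), but it forces no $\alpha_{ij}$ with $i,j\in\{1,2,3\}$. In (H4) the premise must admit color $0$, since on the finite side it is applied to $S_j\cup\{x\}$, and $S_j$ may now contain elements of color $0$. Finally, on the finite side $S_1$ might consist of color $0$ only, and then Lemma 1 would have nothing to start from; one more conjunct excludes this.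

**Definition (the formula $\varphi$).** The variables are $u_0,u_1,u_2,u_3$; $p_{ij}$ for distinct $i,j\in\{1,2,3\}$; $q_1,q_2,q_3$. For $I\subseteq\{0,1,2,3\}$ put $\alpha_I=\neg\neg\bigvee_{i\in I}u_i$ (written $\alpha_{0ij}$ for $\alpha_{\{0,i,j\}}$, etc.) and $\mu_{ij}=\alpha_i\vee\alpha_j$. Let $\Gamma$ be the conjunction of

* (G1) $\neg(u_i\wedge u_j)$, for $0\le i<j\le3$;
* (G2) $p_{ij}\to\alpha_{ij}$ and $p_{ij}\wedge p_{ji}\to\mu_{ij}$, for distinct $i,j\in\{1,2,3\}$;
* (G3) $(p_{ji}\to\mu_{ij})\wedge(p_{kj}\to\mu_{jk})\wedge(p_{ik}\to\mu_{ik})\to\alpha_{0ij}\vee\alpha_{0jk}\vee\alpha_{0ik}$, for every permutation $(i,j,k)$ of $(1,2,3)$;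
* (G4) $\alpha_{0ij}\wedge(p_{ij}\to\mu_{ij})\to\alpha_{0j}\vee q_j$, for distinct $i,j\in\{1,2,3\}$;
* (G5) $\alpha_0\to q_1$.

Let $\Delta=\bigvee_{j=1}^3(\alpha_{0j}\to q_j)$ and $\varphi=\Gamma\to\Delta$.

The results, besides Theorem A, are these.

**Theorem B.** $\varphi\in\mathbf{MV}$, and if $L$ is an intermediate logic with $\varphi\in L\subseteq\mathbf{MV}$, then $L$ is not strongly complete; hence $L$ is not canonical. Moreover $L$ is not the logic of any class of frames closed under ultraproducts (in particular, of no first-order definable class).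

**Theorem C.** For a nonempty Hausdorff space $Z$, the frame of nonempty closed subsets of $Z$ ordered by $\supseteq$ validates $\mathbf{MV}$ iff $Z$ is finite. In particular (discrete $Z$), $\underline P_X$ validates $\mathbf{MV}$ iff $X$ is finite.

The plan is: $\varphi\in\mathbf{MV}$ (Section 5); an abstract condition on a frame that refutes $\varphi$ (Section 6); every frame carrying $\Sigma$ without $\psi$ meets this condition (Section 7).

## 5. The formula $\varphi$ belongs to $\mathbf{MV}$

**Lemma 4.** $\varphi$ is valid in every $\underline P_X$ with $X$ finite.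

*Proof.* Fix a valuation on $\underline P_X$ and suppose $S_0\Vdash\Gamma$ and $S_0\nVdash\Delta$. The aim is to produce a structure as in Lemma 1 inside $S_0$.

**Step 1: colors and order.** For $j=1,2,3$ there is a nonempty $S_j\subseteq S_0$ with $S_j\Vdash\alpha_{0j}$ and $S_j\nVdash q_j$. By persistence all nonempty subsets of $S_0$ force $\Gamma$. Say $x\in S_0$ has color $i$ if $\{x\}\Vdash u_i$. By (G1) each $x$ has at most one color (it may have none). By (1), $S\Vdash\alpha_I$ iff every $x\in S$ has a color in $I$. So all elements of $S_j$ have color $0$ or $j$. For $x,y\in S_0$ of distinct colors $i,j\in\{1,2,3\}$, write $x\prec y$ if $\{x,y\}\Vdash p_{ij}$.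

**Step 2: reading $p_{ij}\to\mu_{ij}$.** For nonempty $S\subseteq S_0$ and distinct $i,j\in\{1,2,3\}$:
$$S\Vdash p_{ij}\to\mu_{ij}\iff\text{there are no }x,y\in S\text{ of colors }i,j\text{ with }x\prec y.\tag{3}$$
If such $x,y$ exist, $\{x,y\}$ forces $p_{ij}$ but neither $\alpha_i$ nor $\alpha_j$. Conversely, if $R\subseteq S$ forces $p_{ij}$ but not $\mu_{ij}$, then by (G2) all elements of $R$ have color $i$ or $j$, and both colors occur, say at $x$ and $y$; by persistence $\{x,y\}\Vdash p_{ij}$, so $x\prec y$.

**Step 3: condition (a).** If $x\prec y$ and $y\prec x$ with colors $i,j$, then $\{x,y\}\Vdash p_{ij}\wedge p_{ji}$, so $\{x,y\}\Vdash\alpha_i\vee\alpha_j$ by (G2), and $x,y$ would have the same color.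

**Step 4: condition (b).** Let $x\prec y\prec z$ have distinct colors $i,j,k\in\{1,2,3\}$, and let $S=\{x,y,z\}$. Each of $\alpha_{0ij},\alpha_{0jk},\alpha_{0ik}$ fails at $S$, because of $z$, $x$, $y$ respectively. By (G3) one of the three implications in its antecedent fails at $S$. By Step 3, $y\not\prec x$ and $z\not\prec y$; since $x,y,z$ are the only elements of $S$, (3) gives $S\Vdash p_{ji}\to\mu_{ij}$ and $S\Vdash p_{kj}\to\mu_{jk}$. So $S\nVdash p_{ik}\to\mu_{ik}$, and by (3) $x\prec z$.

**Step 5: condition (c).** Let $x\in S_0$ have color $i\in\{1,2,3\}$, and let $j\in\{1,2,3\}\setminus\{i\}$. Put $S=S_j\cup\{x\}$. Then $S\Vdash\alpha_{0ij}$; $S\nVdash\alpha_{0j}$ because of $x$; and $S\nVdash q_j$ by persistence, since $S_j\subseteq S$ and $S_j\nVdash q_j$. By (G4) $S\nVdash p_{ij}\to\mu_{ij}$. By (3) there are $x',y\in S$ of colors $i,j$ with $x'\prec y$. The elements of $S_j$ have color $0$ or $j$, so $x'=x$. Hence $x\prec y$ with $y\in S_j$ of color $j$.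

**Step 6: a starting point.** $S_1$ forces (G5) and not $q_1$, so $S_1\nVdash\alpha_0$. Hence some element of $S_1$ does not have color $0$, so it has color $1$.

Let $C$ be the set of elements of $S_0$ with a color in $\{1,2,3\}$. By Step 6 it is nonempty, and by Steps 3–5 it satisfies (a)–(c) of Lemma 1. So $C$ is infinite, against the finiteness of $X$. $\square$

## 6. Refuting $\varphi$ by a map into sets of positive integers

Now we extract from part (2) of Proposition 2 what it used about the frame. Keep $A_1,A_2,A_3$ as before, put $A_0=\{\infty\}$ and $A_I=\bigcup_{i\in I}A_i$ for $I\subseteq\{0,1,2,3\}$.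

**Lemma 5.** Let $W$ be a frame and let $N$ assign to each $w\in W$ a nonempty set $N(w)\subseteq\mathbb N^+\cup\{\infty\}$ such that

* (i) $w\le w'$ implies $N(w')\subseteq N(w)$;
* (ii) if $x,y\in N(w)\cap\mathbb N^+$ (possibly $x=y$), there is $w'\ge w$ with $N(w')=\{x,y\}$;
* (iii) there are $w_0\in W$ and $w_1,w_2,w_3\ge w_0$ with $N(w_j)\subseteq A_j\cup\{\infty\}$ and $N(w_j)\cap A_j$ infinite.

Then $\varphi$ is refuted on $W$ at $w_0$.

The model $W$ of Section 3 is an example, with $N(S)=S$: (i) is clear, (ii) holds as $\{x,y\}\in W$, and (iii) holds with $w_j=A_j\cup\{\infty\}$. Nothing is required about $\infty$ alone: (ii) does not ask for a point with $N(w')=\{\infty\}$, or for pairs with $\infty$.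

*Proof.* **Step 1: the valuation.** Put

* $w\Vdash u_i$ iff $N(w)\subseteq A_i$ ($i=0,1,2,3$);
* $w\Vdash p_{ij}$ iff $N(w)\subseteq A_i\cup A_j$ and $a<b$ for all $a\in N(w)\cap A_i$, $b\in N(w)\cap A_j$;
* $w\Vdash q_j$ iff $N(w)\cap A_j$ is finite.

Each condition is inherited by smaller sets, so by (i) these are upsets.

**Step 2: what $\alpha_I$ means.** There are four facts.

*Fact 1. If $N(w)\subseteq A_I$, then $w\Vdash\alpha_I$.* Let $w'\ge w$. If some $k\in N(w')\cap\mathbb N^+$, then by (ii) with $x=y=k$ there is $w''\ge w'$ with $N(w'')=\{k\}$. Since $k\in A_I$, $k\in A_i$ for some $i\in I$, and $w''\Vdash u_i$. Otherwise $N(w')=\{\infty\}$, because $N(w')$ is nonempty; then $\infty\in A_I$, so $0\in I$, and $w'\Vdash u_0$. So above every $w'\ge w$ there is a point forcing $\bigvee_{i\in I}u_i$.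

*Fact 2. If $w\Vdash\alpha_I$, then $N(w)\cap\mathbb N^+\subseteq A_I$.* Suppose $k\in N(w)\cap\mathbb N^+$ and $k\notin A_I$. By (ii) take $w'\ge w$ with $N(w')=\{k\}$. Every $w''\ge w'$ has $N(w'')=\{k\}$, by (i) and nonemptiness. So no point above $w'$ forces any $u_i$ with $i\in I$, contradicting $w\Vdash\alpha_I$.

*Fact 3. If $0\in I$, then $w\Vdash\alpha_I$ iff $N(w)\subseteq A_I$.* From right to left this is Fact 1. From left to right, $N(w)\cap\mathbb N^+\subseteq A_I$ by Fact 2, and $\infty\in A_0\subseteq A_I$.

*Fact 4. If $N(w')=\{x,y\}$ with $x\in A_i$, $y\in A_j$ and $i\ne j$ in $\{1,2,3\}$, then $w'\nVdash\mu_{ij}$.* By Fact 2, $w'\Vdash\alpha_i$ would give $y\in A_i$, and $w'\Vdash\alpha_j$ would give $x\in A_j$; both are false.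

**Step 3: reading $p_{ij}\to\mu_{ij}$.** For distinct $i,j\in\{1,2,3\}$,
$$w\Vdash p_{ij}\to\mu_{ij}\ \text{ implies }\ y<x\text{ for all }x\in N(w)\cap A_i,\ y\in N(w)\cap A_j.\tag{4}$$
Since $A_i$ and $A_j$ are disjoint, $x\neq y$. If $x<y$, then (ii) gives $w'\ge w$ with $N(w')=\{x,y\}$. Then $w'\Vdash p_{ij}$, and $w'\nVdash\mu_{ij}$ by Fact 4, a contradiction.

**Step 4: every point forces $\Gamma$.** We check each conjunct at an arbitrary $w$; for implications it suffices to show that a point forcing the antecedent forces the consequent, since $w$ is arbitrary.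

* (G1): $w\Vdash u_i\wedge u_j$ would give $N(w)\subseteq A_i\cap A_j=\emptyset$, but $N(w)\ne\emptyset$.
* (G2): if $w\Vdash p_{ij}$, then $N(w)\subseteq A_i\cup A_j$, and $w\Vdash\alpha_{ij}$ by Fact 1. If $w\Vdash p_{ij}\wedge p_{ji}$, then $N(w)$ cannot meet both $A_i$ and $A_j$, since $a\in N(w)\cap A_i$ and $b\in N(w)\cap A_j$ would satisfy $a<b$ and $b<a$. So $N(w)\subseteq A_i$ or $N(w)\subseteq A_j$, and $w\Vdash\mu_{ij}$ by Fact 1.
* (G3): suppose $w$ forces the antecedent but not the consequent. By Fact 3, $N(w)$ is not included in $A_{0jk}$, $A_{0ik}$, $A_{0ij}$, so it contains some $x\in A_i$, $y\in A_j$, $z\in A_k$. Apply (4) to the three implications: $p_{ji}\to\mu_{ij}$ gives $x<y$; $p_{kj}\to\mu_{jk}$ gives $y<z$; $p_{ik}\to\mu_{ik}$ gives $z<x$. This is impossible. (Here $\mu_{ij}$ and $\mu_{ji}$ are the same formula up to the order of the disjuncts.)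
* (G4): let $w\Vdash\alpha_{0ij}\wedge(p_{ij}\to\mu_{ij})$ and $w\nVdash\alpha_{0j}$. By Fact 3, $N(w)\subseteq A_{0ij}$ and $N(w)\not\subseteq A_{0j}$, so there is $x\in N(w)\cap A_i$. By (4) every $y\in N(w)\cap A_j$ is less than $x$. So $N(w)\cap A_j$ is finite, and $w\Vdash q_j$.
* (G5): if $w\Vdash\alpha_0$, then $N(w)=\{\infty\}$ by Fact 3, so $N(w)\cap A_1=\emptyset$ and $w\Vdash q_1$.

**Step 5: $w_0$ does not force $\Delta$.** For each $j$ we have $w_j\ge w_0$, $w_j\Vdash\alpha_{0j}$ by Fact 1, and $w_j\nVdash q_j$ since $N(w_j)\cap A_j$ is infinite. So $w_0$ forces none of the three disjuncts of $\Delta$. As $w_0\Vdash\Gamma$, we get $w_0\nVdash\varphi$. $\square$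

## 7. Every frame carrying $\Sigma$ without $\psi$ refutes $\varphi$

**Lemma 6.** If some model on a frame $W$ has a point $w_0$ with $w_0\Vdash\Sigma$ and $w_0\nVdash\psi$, then $W$ does not validate $\varphi$.

*Proof.* It suffices to refute $\varphi$ on the generated subframe ${\uparrow}w_0$, all of whose points force $\Sigma$. We build $N$ for Lemma 5.

**Step 1: definition of $N$.** The set $N^\circ(w)$ of Section 3 gives the integers. We add $\infty$ when $w$ is not covered by finitely many atoms. For $w\ge w_0$:
$$k\in N(w)\iff w\nVdash\neg r_k\quad(k\in\mathbb N^+),$$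
$$\infty\in N(w)\iff w\nVdash\neg\neg\bigvee_{k\in F}r_k\ \text{ for every finite }F\subseteq\mathbb N^+.$$

In the model of Section 3 this gives $N(S)=S$. There every point contains a singleton that is itself a point, so $S\Vdash\neg\neg\bigvee_{k\in F}r_k$ iff $S\subseteq F$; and the points that are finite subsets of $\mathbb N^+$ are exactly those without $\infty$.

**Step 2: $N(w)$ is nonempty.** If $\infty\notin N(w)$, then $w\Vdash\neg\neg\bigvee_{k\in F}r_k$ for some finite $F$. So some $w'\ge w$ forces $\bigvee_{k\in F}r_k$, hence forces $r_k$ for some $k\in F$. Then $w\nVdash\neg r_k$, that is, $k\in N(w)$.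

**Step 3: condition (i).** Let $w\le w'$. If $k\notin N(w)$, then $w\Vdash\neg r_k$, so $w'\Vdash\neg r_k$ and $k\notin N(w')$. If $\infty\notin N(w)$, some $\neg\neg\bigvee_{k\in F}r_k$ is forced at $w$, hence at $w'$, and $\infty\notin N(w')$.

**Step 4: condition (ii).** Let $x,y\in N(w)\cap\mathbb N^+$.

If $x=y$: since $w\nVdash\neg r_x$, some $w'\ge w$ forces $r_x$. Then $x\in N(w')$. For $k\ne x$, ($\Sigma$1) and $w'\Vdash r_x$ give $w'\Vdash\neg r_k$, so $k\notin N(w')$. And $w'\Vdash\neg\neg r_x$, so $F=\{x\}$ shows $\infty\notin N(w')$. Thus $N(w')=\{x\}$.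

If $x\ne y$: $w\nVdash\neg r_x\vee\neg r_y$. By ($\Sigma$2) $w$ does not force $\neg\neg(r_x\vee r_y)\to\neg r_x\vee\neg r_y$, so there is $w'\ge w$ with $w'\Vdash\neg\neg(r_x\vee r_y)$, $w'\nVdash\neg r_x$, $w'\nVdash\neg r_y$. So $x,y\in N(w')$, and $F=\{x,y\}$ shows $\infty\notin N(w')$. Let $k\ne x,y$, and suppose some $w''\ge w'$ forced $r_k$. As $w'\Vdash\neg\neg(r_x\vee r_y)$, some $w'''\ge w''$ would force $r_x$ or $r_y$, hence $r_k\wedge r_x$ or $r_k\wedge r_y$, contradicting ($\Sigma$1). So $w'\Vdash\neg r_k$, and $N(w')=\{x,y\}$.

**Step 5: condition (iii).** Since $w_0\nVdash\psi$, for each $j$ there is $w_j\ge w_0$ with $w_j\Vdash a_j$ and $w_j\nVdash b_j$. By ($\Sigma$3), $w_j\Vdash\neg r_k$ for all $k\notin A_j$, so $N(w_j)\subseteq A_j\cup\{\infty\}$. If $k\in A_j$ and $w_j\Vdash\neg r_k$, then ($\Sigma$4) would give $w_j\Vdash b_j$. So $A_j\subseteq N(w_j)$, and $N(w_j)\cap A_j=A_j$ is infinite.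

Lemma 5, applied to ${\uparrow}w_0$, refutes $\varphi$. $\square$

## 8. Failure of canonicity and of strong completeness; ultraproducts

**Proof of Theorem A.** By Lemma 3 and Lindenbaum's lemma there is a consistent prime $\mathbf{MV}$-theory $\Theta\supseteq\Sigma$ with $\psi\notin\Theta$. By the truth lemma, $\Theta\Vdash\Sigma$ and $\Theta\nVdash\psi$ in the canonical model. By Lemma 6, the canonical frame of $\mathbf{MV}$ does not validate $\varphi$. By Lemma 4, $\varphi\in\mathbf{MV}$. So the canonical frame of $\mathbf{MV}$ is not a frame for $\mathbf{MV}$. $\square$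

**Proof of Theorem B.** That $\varphi\in\mathbf{MV}$ is Lemma 4. Let $\varphi\in L\subseteq\mathbf{MV}$.

**Step 1: $L$ is not strongly complete.** By Lemma 3, $(\bigwedge\Sigma_0\to\psi)\notin\mathbf{MV}$ for each finite $\Sigma_0\subseteq\Sigma$, and $L\subseteq\mathbf{MV}$, so $\Sigma\nvdash_L\psi$. A frame validating $L$ validates $\varphi$, so by Lemma 6 no model on it has a point forcing $\Sigma$ but not $\psi$. Hence $L$ is not strongly complete, and by Section 2 it is not canonical.

**Step 2: $L$ is not the logic of a class closed under ultraproducts.** Suppose $L$ is the set of formulas valid in all frames of a class $K$ closed under ultraproducts. For each finite $\Sigma_0\subseteq\Sigma$, $(\bigwedge\Sigma_0\to\psi)\notin L$, so in some model on a frame in $K$ some point does not force this implication. Above that point there is a point $c$ forcing $\Sigma_0$ but not $\psi$. View the model as a first-order structure $M_{\Sigma_0}$ with the order $\le$, a unary predicate $P$ for each variable $p$, and a constant for the point $c$. Forcing is first-order expressible: translate $p$ into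 $P(v)$, leave $\bot,\wedge,\vee$ as they are, and translate $\chi\to\theta$ into $\forall v'\,(v\le v'\to(\chi^*(v')\to\theta^*(v')))$, where $\chi^*,\theta^*$ are the translations. That $\le$ is a partial order and that each $P$ is an upset are also first-order sentences.

Let $J$ be the set of finite subsets of $\Sigma$. The sets $E_\sigma=\{\Sigma_0\in J:\sigma\in\Sigma_0\}$, $\sigma\in\Sigma$, have the finite intersection property, since $\{\sigma_1,\dots,\sigma_m\}\in E_{\sigma_1}\cap\dots\cap E_{\sigma_m}$. So some ultrafilter on $J$ contains them all. Let $M$ be the ultraproduct of the $M_{\Sigma_0}$ over it. By Łoś's theorem, a first-order sentence holds in $M$ iff the set of those $\Sigma_0$ with $M_{\Sigma_0}$ satisfying it is in the ultrafilter. Hence $M$ is a Kripke model; its distinguished point forces each $\sigma\in\Sigma$, because the distinguished point of $M_{\Sigma_0}$ does so for all $\Sigma_0\in E_\sigma$; and it does not force $\psi$, because none of the distinguished points does. The frame of $M$ is the ultraproduct of the frames of the $M_{\Sigma_0}$, so it belongs to $K$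 and validates $\varphi\in L$. This contradicts Lemma 6.

The case of a first-order definable class is included, since by Łoś's theorem such a class is closed under ultraproducts. $\square$

**Remark (the size of the interval).** The interval in Theorem B is infinite. By Maksimova, Skvortsov and Shehtman (*The impossibility of a finite axiomatization of Medvedev's logic of finitary problems*, Soviet Math. Dokl. 20, 1979), $\mathbf{MV}$ is not finitely axiomatizable. So $\mathbf{Int}+\varphi$, the least intermediate logic containing $\varphi$, lies strictly below $\mathbf{MV}$; adding a formula of $\mathbf{MV}$ that it lacks gives a finitely axiomatized logic that is again strictly below $\mathbf{MV}$, and so on. In particular, $\mathbf{Int}+\varphi$ is a finitely axiomatized logic that is neither strongly complete nor canonical. Nothing in the proofs uses this remark.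

## 9. Closed subsets of Hausdorff spaces

Lemma 5 also settles Theorem C. The topological fact needed is this.

**Lemma 7.** An infinite Hausdorff space $Z$ contains distinct points $d_1,d_2,\dots$ and pairwise disjoint open sets $O_1,O_2,\dots$ with $d_n\in O_n$. In particular $D=\{d_1,d_2,\dots\}$ is an infinite discrete subspace.

*Proof.* **Step 1: splitting off one point.** In every infinite Hausdorff space $Y$ there are a nonempty open set $O$ and an infinite open set $Y'$ with $O\cap Y'=\emptyset$. If $Y$ has an isolated point $d$, take $O=\{d\}$ and $Y'=Y\setminus\{d\}$, which is open because points are closed. If $Y$ has no isolated point, every nonempty open set is infinite: a finite nonempty open set is a finite Hausdorff space, so it is discrete, and its points would be isolated in $Y$. So take two distinct points and disjoint open neighborhoods $O$ and $Y'$ of them.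

**Step 2: iteration.** Put $Y_0=Z$. Given an infinite open $Y_{n-1}$, apply Step 1 to it and get disjoint open sets $O_n,Y_n\subseteq Y_{n-1}$ with $O_n$ nonempty and $Y_n$ infinite; pick $d_n\in O_n$. Sets open in $Y_{n-1}$ are open in $Z$. If $m<n$, then $O_n\subseteq Y_{n-1}\subseteq Y_m$, which is disjoint from $O_m$. So the $O_n$ are pairwise disjoint, the $d_n$ are distinct, and $O_n\cap D=\{d_n\}$. $\square$

**Proof of Theorem C.** If $Z$ is finite, it is discrete, the frame is the $MV$-frame $\underline P_Z$, and it validates $\mathbf{MV}$ by definition.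

Let $Z$ be infinite, take $d_k$, $O_k$ and $D$ from Lemma 7, and let $Z'=\overline D$. The nonempty closed subsets of $Z'$ are the points above $Z'$ in our frame, so they form a generated subframe. For such $S$ let
$$N(S)=\{k:d_k\in S\}\cup\{\infty:S\not\subseteq D\},$$
that is, $\infty\in N(S)$ iff $S\not\subseteq D$. We check the hypotheses of Lemma 5.

* *Nonempty:* $S\neq\emptyset$; if $S\subseteq D$, then $S$ contains some $d_k$, and otherwise $\infty\in N(S)$.
* (i): if $S'\subseteq S$, then $d_k\in S'$ implies $d_k\in S$, and $S'\not\subseteq D$ implies $S\not\subseteq D$.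
* (ii): if $d_x,d_y\in S$, then $\{d_x,d_y\}$ is closed, is included in $S$ and in $D$, and $N(\{d_x,d_y\})=\{x,y\}$.
* (iii): let $w_0=Z'$ and $w_j=\overline{\{d_k:k\in A_j\}}$. If $m\notin A_j$, then $O_m$ is a neighborhood of $d_m$ that contains no $d_k$ with $k\in A_j$, so $d_m\notin w_j$. Hence $w_j\cap D=\{d_k:k\in A_j\}$, and $A_j\subseteq N(w_j)\subseteq A_j\cup\{\infty\}$.

By Lemma 5 the generated subframe refutes $\varphi$, hence so does the whole frame. By Lemma 4, $\varphi\in\mathbf{MV}$, so the frame does not validate $\mathbf{MV}$. When $Z=X$ is discrete, every subset is closed and the frame is $\underline P_X$. $\square$
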